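\title{Lifts of complete graphs have clique minors of linear order}

\begin{abstract}
An $\ell$-lift of a graph $G$ replaces every vertex by $\ell$ copies and every edge by a perfect matching between the corresponding sets of copies. We prove that there is an absolute constant $c>0$ such that every lift of the complete graph $K^n$, with any number of sheets, has a complete minor of order at least $cn$. Thus no sequence of lifts of $K^n$ has Hadwiger number $o(n)$. It follows that every lift of an arbitrary graph $G$ has Hadwiger number at least $c$ times that of $G$. The proof passes to a smallest vertex set with small boundary, which expands well and behaves like a lift with some number $r$ of sheets. For small $r$ we connect most of each of linearly many fibers by disjoint connectors; for large $r$ expansion alone gives a $K^n$ minor.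
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and $[\ell]=\{1,\dots,\ell\}$. Let $G$ be a graph and $\ell\ge1$ an integer. An \emph{$\ell$-lift} of $G$ is a graph $L$ on the vertex set $V(G)\times[\ell]$ obtained as follows: for every edge $uv$ of $G$, written once in a fixed order, choose a permutation $\pi_{uv}$ of $[\ell]$ and put into $L$ the edges $(u,i)(v,\pi_{uv}(i))$ for $i\in[\ell]$; there are no other edges. The set $\mathcal F_u=\{u\}\times[\ell]$ is the \emph{fiber} over $u$, and $\ell$ is the number of \emph{sheets}. In words, the fibers are independent sets, and over every edge of $G$ lies a perfect matching between two fibers. We write $L_\ell(G)$ for the set of $\ell$-lifts of $G$. The projection $(u,i)\mapsto u$ maps the neighbors of each vertex bijectively onto the neighbors of its image, so $L$ has the degrees of $G$. If all permutations are the identity, then $L$ is the \emph{trivial lift}, a disjoint union of $\ell$ copies of $G$.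

A vertex set of a graph $H$ is \emph{connected} if it is nonempty and induces a connected subgraph, and two disjoint sets are \emph{adjacent} if an edge joins them. A graph $M$ is a \emph{minor} of $H$ if one can assign to the vertices of $M$ pairwise disjoint connected sets in $H$, the \emph{branch sets}, so that branch sets of adjacent vertices of $M$ are adjacent. A minor of a minor of $H$, and a minor of a subgraph of $H$, is again a minor of $H$. The \emph{Hadwiger number} $\eta(H)$ is the largest $h$ such that the complete graph $K^h$ is a minor of $H$.

Collapsing every fiber of $L$ to a point gives back $G$, but fibers are independent sets, so this does not exhibit $G$ as a minor of $L$. How much of the Hadwiger number survives in a lift? Take $G=K^n$. The trivial lift has $\eta=n$. Lifts of $K^2$ are matchings and lifts of $K^3$ are disjoint unions of cycles, so $\eta=n$ for every lift when $n\le3$. For general $n$ the following bounds are known.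
\begin{itemize}
\item Every $2$-lift $L$ of $K^n$ satisfies $n/2\le\eta(L)\le n$, and the lower bound is attained asymptotically: as $n\to\infty$, random $2$-lifts $L$ of $K^n$ have $\eta(L)=(1/2+o(1))n$.
\item Every $\ell$-lift $L$ of $K^n$ satisfies $\eta(L)\ge n/2^{\ell-1}$.
\item Every $\ell$-lift $L$ of $K^n$ satisfies $\Omega\bigl(n/\sqrt{\log n}\bigr)\le\eta(L)\le n\sqrt\ell$.
\end{itemize}
The bounds in the last item can be read off from degrees alone. A $K^h$ minor needs $\binom h2\le\ell\binom n2$ edges, which fails for $h>n\sqrt\ell$; and $L$ is $(n-1)$-regular, so Theorem~\ref{thm:KT} below yields a complete minor of order $\Omega(n/\sqrt{\log n})$. So two sheets can already halve the Hadwiger number, the lower bound $n/2^{\ell-1}$ decays as $\ell$ grows, and the bound that is uniform in $\ell$ is sublinear. This leaves the following question, posed in \cite{MLG}: are there integers $\ell_n\ge1$ and lifts $L_n\in L_{\ell_n}(K^n)$ with $\eta(L_n)/n\to0$ as $n\to\infty$? The answer is no.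

\begin{theorem}\label{thm:A}
There is an absolute constant $c>0$ such that $\eta(L)\ge cn$ for all $n,\ell\ge1$ and all $L\in L_\ell(K^n)$.
\end{theorem}

\begin{theorem}\label{thm:B}
With the same constant $c$, for every finite graph $G$, every $\ell\ge1$ and every $L\in L_\ell(G)$ we have $\eta(L)\ge c\,\eta(G)$.
\end{theorem}

Theorem~\ref{thm:B} is sharp up to the constant, because the trivial lift has $\eta(L)=\eta(G)$. Together with the quoted result on random $2$-lifts, Theorem~\ref{thm:A} gives
\[
cn\ \le\ \min_{\ell\ge1}\ \min_{L\in L_\ell(K^n)}\eta(L)\ \le\ \bigl(\tfrac12+o(1)\bigr)n .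
\]
In particular $c\le\frac12$. We do not determine the optimal constant.

A rough count, which is not used in the proofs, shows where the difficulty lies. An $\ell$-lift of $K^n$ has $\ell n$ vertices, and about a $1/\ell$ fraction of all pairs of vertices are edges. Two sets of size $b$ chosen with no regard to the structure span about $b^2/\ell$ edges between them. For all pairs among linearly many such sets to be adjacent by chance one wants $b^2/\ell$ to be of order $\log n$, and then there is room for only $\ell n/b\approx n\sqrt{\ell/\log n}$ disjoint sets. This exceeds $n$ when $\ell$ is a power of $n$, but it is $o(n)$ when $\ell=o(\log n)$. With few sheets one must therefore produce adjacency from the structure of the lift, and the structure offers this: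
\begin{equation}\label{eq:majority}
\text{if } u\ne v,\ I_u\subseteq\mathcal F_u,\ I_v\subseteq\mathcal F_v \text{ and } |I_u|+|I_v|>\ell,\text{ then } I_u \text{ and } I_v \text{ are adjacent,}
\end{equation}
since the $|I_u|$ partners of $I_u$ in $\mathcal F_v$ cannot all avoid $I_v$. Branch sets that contain majorities of distinct fibers are adjacent for free, and if they have size $O(\ell)$ there is room for linearly many of them. The task is to make them connected and disjoint.

\section{Two sheets, and what changes for many}\label{sec:two}

Throughout the proof of Theorem~\ref{thm:A} we use the following form of the definition. In a lift of $K^n$,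
\begin{equation}\label{eq:fiber}
\text{every fiber $\mathcal F_u$ is independent, and every vertex outside $\mathcal F_u$ has exactly one neighbor in $\mathcal F_u$.}
\end{equation}
Consequently, distinct vertices of one fiber have disjoint neighborhoods.

The plan of the proof is visible for $\ell=2$. The bound below is weaker than the bound $n/2$ quoted above; we prove it for the sake of the mechanism.

\begin{proposition}\label{prop:two}
Every $2$-lift $L$ of $K^n$ satisfies $\eta(L)\ge n/3$.
\end{proposition}

\begin{proof}
The preimage of a triangle $uvw$ of $K^n$ is a $2$-regular graph on six vertices. Walking along one of its cycles we visit the three fibers in cyclic order, so all cycle lengths are multiples of $3$: the preimage is a hexagon or two triangles. Take a maximal family of vertex-disjoint triangles of $K^n$ whose preimages are hexagons, say $k$ of them, and let $V'$ be the set of the remaining $n-3k$ vertices of $K^n$.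

Over $V'$ there is a clique with one vertex in each fiber. Indeed, if $V'\neq\emptyset$, fix $u_0\in V'$ and $a\in\mathcal F_{u_0}$, and for $v\in V'\setminus\{u_0\}$ let $z_v$ be the neighbor of $a$ in $\mathcal F_v$. By maximality each triangle $u_0vw$ in $V'$ lifts to two triangles, and the one through $a$ is $az_vz_w$. So $a$ and the vertices $z_v$ form a clique of order $n-3k$.

Take as branch sets the $k$ hexagons and the $n-3k$ vertices of the clique. They are disjoint and connected. A hexagon contains a whole fiber, so by \eqref{eq:fiber} it is adjacent to every other branch set. Hence $\eta(L)\ge n-2k\ge n/3$.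
\end{proof}

The proof uses a dichotomy. Either the two vertices of a fiber can be joined by a short path, and then the fiber together with the path is a branch set adjacent to everything; or a large part of the lift falls apart into lifts with fewer sheets, and we work inside one piece. Three things change for general $\ell$.

\emph{The dichotomy must become quantitative.} A lift may be connected and still have a piece that is attached to the rest by few vertices. In Section~\ref{sec:piece} we choose a smallest set $X$ whose boundary is small compared with a concave function $\psi(|X|)$. Small boundary makes $X$ resemble a lift of $K^n$ with $r=|X|/n$ sheets; minimality makes $X$ expand. From then on $r$ takes the place of $\ell$.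

\emph{Fibers must be shared.} Each hexagon used up two whole fibers in order to connect a third. A connected set that contains $j\ge2$ vertices of a fiber contains, by \eqref{eq:fiber}, at least $j$ vertices outside it, and these may lie in $j$ different fibers. If every branch set owned all fibers that it touches, we might obtain only about $n/r$ branch sets. Instead, each branch set must take about $r$ of the roughly $rn$ available vertices and leave the rest in working order. In Section~\ref{sec:few} we obtain, by the minimax theorem, a random connector that uses each vertex with probability $O(1/n)$, and we draw $\gamma n$ connectors one after another.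

\emph{This works only for small $r$.} The argument takes a union bound over all ways to split a fiber in two, about $2^r$ of them. We use it for $r\le n^{1/4}$. For larger $r$ the count in the introduction suggests that chance adjacency suffices, and Sections~\ref{sec:medium} and~\ref{sec:large} find a $K^n$ minor from expansion alone. Section~\ref{sec:end} completes the proof and deduces Theorem~\ref{thm:B}.

\section{Tools}\label{sec:tools}

Logarithms are natural. For a graph $H$ and $B\subseteq V(H)$, the \emph{boundary} $\partial_HB$ is the set of vertices outside $B$ that have a neighbor in $B$. For a function $w$ on the vertices we write $w(B)=\sum_{v\in B}w(v)$. The \emph{interior} of a path is the set of its vertices other than the two ends.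

\begin{theorem}[Kostochka \cite{Kos}; Thomason \cite{Tho}]\label{thm:KT}
There is a constant $C_0$ such that for every $t\ge2$, every graph of average degree at least $C_0t\sqrt{\log t}$ has a $K^t$ minor.
\end{theorem}

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:AST}
If a graph on $M$ vertices has no $K^h$ minor, then its vertex set can be partitioned into sets $B,D,S$ with no edge between $B$ and $D$, with $|B|,|D|\le\frac23M$ and $|S|\le h^{3/2}M^{1/2}$.
\end{theorem}

\emph{Menger's theorem} states that for nonadjacent vertices $a,a'$ of a graph, the largest number of $a$--$a'$ paths with pairwise disjoint interiors equals the smallest size of a set of vertices other than $a,a'$ that meets every $a$--$a'$ path.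

We use \emph{von Neumann's minimax theorem} in the following form. Let $\mathcal S$ and $V$ be finite sets, $V\ne\emptyset$, let $p:\mathcal S\times V\to\mathbb R$ and let $K\in\mathbb R$. Suppose that for every probability distribution $\omega$ on $V$ there is $s\in\mathcal S$ with $\sum_v\omega(v)p(s,v)\le K$. Then there is a probability distribution $\sigma$ on $\mathcal S$ with $\sum_s\sigma(s)p(s,v)\le K$ for every $v\in V$. For us $\mathcal S$ is a set of subgraphs and $p(s,v)$ records how much $s$ uses the vertex $v$. The theorem converts ``for all prices on the vertices there is a cheap subgraph'' into ``there is a random subgraph that uses no vertex often''.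

\begin{lemma}[Tail bound]\label{lem:tail}
Let $Z_1,\dots,Z_q$ be random variables with values in $[0,M]$, and let $\kappa_1,\dots,\kappa_q$ be constants with $\mathbf E[Z_i\mid Z_1,\dots,Z_{i-1}]\le\kappa_i$ for all $i$ and $\sum_i\kappa_i\le\kappa$. If $t>\kappa>0$, then $\Pr\bigl(\sum_iZ_i\ge t\bigr)\le(e\kappa/t)^{t/M}$.
\end{lemma}

\begin{proof}
Let $\lambda\ge0$. By convexity, $e^{\lambda z}\le1+\frac zM(e^{\lambda M}-1)$ for $z\in[0,M]$, so
\[
\mathbf E\bigl[e^{\lambda Z_i}\mid Z_1,\dots,Z_{i-1}\bigr]\le1+\tfrac{\kappa_i}M(e^{\lambda M}-1)\le\exp\bigl(\tfrac{\kappa_i}M(e^{\lambda M}-1)\bigr).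
\]
Induction on $q$ gives $\mathbf E e^{\lambda\sum Z_i}\le\exp\bigl(\frac\kappa M(e^{\lambda M}-1)\bigr)$. Choose $\lambda$ with $e^{\lambda M}=t/\kappa$. By Markov's inequality the probability is at most $e^{-\lambda t}e^{(t-\kappa)/M}\le(\kappa/t)^{t/M}e^{t/M}$.
\end{proof}

Both applications of the minimax theorem require cheap subgraphs for given prices, and we find them by growing balls. Let $H$ be a graph, $w:V(H)\to\mathbb R_{\ge0}$ and $\emptyset\ne K\subseteq V(H)$. The \emph{cost} of a path that starts in $K$ is the $w$-weight of its vertices outside $K$. Let $d(v)$ be the least cost of a path from $K$ to $v$, with $d(v)=\infty$ if there is none; so $d=0$ on $K$. For $v\notin K$ let $d^-(v)$ be the minimum of $d$ over the neighbors of $v$, with $d^-(v)=\infty$ if there are none. For $\theta\ge0$ put $B(\theta)=\{v:d(v)\le\theta\}\supseteq K$, and let $g(v,\theta)$ be the Lebesgue measure of $\{\xi\in[0,\theta):v\in\partial_HB(\xi)\}$. Think of $\theta$ as time: the ball reaches $v$ at time $d^-(v)$, needs time $w(v)$ to absorb it, and $v$ is on the boundary in between.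

\begin{lemma}[Ball growing]\label{lem:ball}
Let $\theta\ge0$.
\begin{enumerate}
\item[(a)] If $v\notin K$, then $d(v)=d^-(v)+w(v)$, and $v\in\partial_HB(\theta)$ if and only if $d^-(v)\le\theta<d(v)$. In particular $w>0$ on $\partial_HB(\theta)$.
\item[(b)] $g(v,\theta)\le\min(\theta,w(v))$. If $g(v,\theta)>0$, then $v\notin K$, $d^-(v)<\theta$ and $v\in B(\theta)\cup\partial_HB(\theta)$.
\item[(c)] $\int_0^\theta|\partial_HB(\xi)|\,d\xi=\sum_vg(v,\theta)\le w\bigl(B(\theta)\cup\partial_HB(\theta)\bigr)$, and the integrand is a step function with finitely many steps.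
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Deleting the last vertex of a path from $K$ to $v$ leaves a path from $K$ to a neighbor of $v$, so $d(v)\ge d^-(v)+w(v)$. Conversely, take a cheapest path from $K$ to a neighbor $v'$ with $d(v')=d^-(v)<\infty$. If it avoids $v$, append $v$; if it passes through $v$, cut it there. Either way $d(v)\le d^-(v)+w(v)$. Next, $v\in\partial_HB(\theta)$ means that $d(v)>\theta$ and that some neighbor has $d\le\theta$.

(b) Vertices of $K$ are never on the boundary. For $v\notin K$, part (a) shows that $g(v,\theta)$ is the length of $[0,\theta)\cap[d^-(v),d(v))$, which is at most $\min(\theta,w(v))$ and is positive only if $d^-(v)<\theta$; then $v$ has a neighbor in $B(\theta)$.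

(c) Write $|\partial_HB(\xi)|$ as a sum over $v$ of indicator functions of intervals, integrate, and apply (b).
\end{proof}

\section{An expanding piece of the lift}\label{sec:piece}

From here to the end of Section~\ref{sec:large}, $L$ is a lift of $K^n$ with $n\ge n_0$, where $n_0$ is a sufficiently large absolute constant. The phrase ``for large $n$'' and the symbol $o(1)$ refer to bounds that depend on $n$ only, not on $\ell$ or $L$. We write $\partial$ for $\partial_L$. This section uses only that $L$ is $(n-1)$-regular. Fix
\[
\alpha=\tfrac9{10},\qquad\varepsilon=\tfrac1{400},\qquad c_1=\tfrac1{16},\qquad\psi(y)=\varepsilon n\,(y/n)^\alpha\quad(y\ge0).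
\]
The function $\psi$ is increasing and concave, and $\psi(\tau y)\ge\tau\psi(y)$ for $0\le\tau\le1$.

Let $X$ be a nonempty vertex set of minimum cardinality with $|\partial X|\le\psi(|X|)$. It exists, since $V(L)$ has empty boundary. Put
\[
T=\partial X,\qquad A=X\cup T,\qquad N=|X|,\qquad r=N/n .
\]
By minimality,
\begin{equation}\label{eq:min}
|\partial Y|>\psi(|Y|)\qquad\text{for all }\emptyset\ne Y\subsetneq X .
\end{equation}
A vertex of $X$ and its $n-1$ neighbors lie in $A$, so $n\le N+\psi(N)$. If $N<(1-\varepsilon)n$, then $\psi(N)<\varepsilon n$ and $N+\psi(N)<n$. Hence $r\ge1-\varepsilon$, so $r^{\alpha-1}\le(1-\varepsilon)^{-1}<1.01$, and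
\begin{equation}\label{eq:basic}
r^\alpha\le1.01\,r,\qquad|T|\le\psi(N)=\varepsilon nr^\alpha\le1.01\,\varepsilon N,\qquad|A|\le2N .
\end{equation}
For the trivial lift, one copy of $K^n$ has empty boundary, so $1-\varepsilon\le r\le1$ whatever $\ell$ is: the parameter $r$ counts the sheets of one piece, not those of $L$.

Let $\Gamma$ be the graph obtained from $L[A]$ by deleting all edges with both ends in $T$. Then
\begin{equation}\label{eq:edges}
\text{every edge of $L$ with an end in $X$ is an edge of $\Gamma$, and $T$ is independent in $\Gamma$.}
\end{equation}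
We keep $T$ so that vertices of $X$ keep all their neighbors. Edges inside $T$ play no role in the expansion property below, and deleting them will let us shorten paths in Lemma~\ref{lem:paths}. For $B\subseteq A$ let $\mu(B)=|B\cap X|$.

Inequality \eqref{eq:min} bounds boundaries in $L$, and a boundary in $L$ might lie entirely in $T$ and lead out of $A$. We need expansion inside $\Gamma$, and this is where concavity enters. If $X$ split into parts of sizes $y,z$ whose boundaries were disjoint subsets of $T$, then \eqref{eq:min} would give $\psi(y)+\psi(z)<|T|\le\psi(y+z)$. Since $\alpha<1$, this fails by a margin proportional to $\psi(\min(y,z))$, and any separator has to pay for that margin. For $\alpha=1$ there would be no margin.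

\begin{lemma}[Expansion]\label{lem:exp}
Let $B\subseteq A$, $\Phi=\partial_\Gamma B$, $D=A\setminus(B\cup\Phi)$ and $m=\min(\mu(B),\mu(D))$. If $m\ge n/8$, then $|\Phi|\ge c_1\psi(m)$.
\end{lemma}

\begin{proof}
Let $Y=B\cap X$ and $Z=D\cap X$, of sizes $y$ and $z$. They are disjoint and nonempty, hence proper subsets of $X$. By \eqref{eq:edges}, a vertex of $\partial Y$ lies in $A$ and is joined to $Y$ in $\Gamma$, so it lies in $B\setminus Y=B\cap T$ or in $\Phi$. A vertex of $\partial Z$ is joined to $Z$ in $\Gamma$, and $\Gamma$ has no edge between $B$ and $D$, so it lies in $D\cap T$ or in $\Phi$. By \eqref{eq:min},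
\begin{equation}\label{eq:exp1}
\psi(y)+\psi(z)<|B\cap T|+|D\cap T|+2|\Phi|\le\psi(N)+2|\Phi| .
\end{equation}
This inequality and the identity $N-y-z=|\Phi\cap X|$ are symmetric in $y$ and $z$, so we may assume $m=y\le z$. Suppose that $|\Phi|<c_1\psi(y)$.

First we replace $N$ by $y+z$. Since $y\ge n/8$, we have $\psi(y)=\varepsilon y(n/y)^{0.1}\le2\varepsilon y$, so $0\le N-y-z\le2c_1\varepsilon y$. Moreover $y\psi'(y+z)=\alpha\psi(y)\bigl(\frac y{y+z}\bigr)^{1-\alpha}\le\psi(y)$. By concavity,
\[
\psi(N)\le\psi(y+z)+(N-y-z)\psi'(y+z)\le\psi(y+z)+2c_1\varepsilon\,\psi(y).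
\]
Next we compute the margin. The derivative in $z$ of $\psi(y)+\psi(z)-\psi(y+z)$ is $\psi'(z)-\psi'(y+z)\ge0$, so for $z\ge y$ this quantity is at least $2\psi(y)-\psi(2y)=(2-2^{0.9})\psi(y)\ge0.1335\,\psi(y)$. Since $2c_1\varepsilon<0.001$, inequality \eqref{eq:exp1} gives $2|\Phi|>(0.1335-2c_1\varepsilon)\psi(y)>\frac18\psi(y)=2c_1\psi(y)$, a contradiction.
\end{proof}

\section{Few sheets: connecting majorities of fibers}\label{sec:few}

The goal of this section is the following statement; the constant $\gamma$ is defined in \eqref{eq:gamma}.

\begin{proposition}\label{prop:few}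
There is an absolute constant $\gamma>0$ such that $\eta(L)\ge\gamma n$ whenever $r\le n^{1/4}$.
\end{proposition}

The hypothesis $r\le n^{1/4}$ is used only in the two union bounds of Section~\ref{sub:draw}.

\subsection{The piece is almost an $r$-sheeted lift}

For $u\in V(K^n)$ let $X_u=X\cap\mathcal F_u$, $T_u=T\cap\mathcal F_u$ and $F_u=X_u\cup T_u=A\cap\mathcal F_u$. The boundary $T$ is small, but it may be concentrated on a few fibers, so we keep only the \emph{good} indices
\[
V_0=\{u:|T_u|\le2\varepsilon r^\alpha\}.
\]
Call $a\in X_u$ \emph{strong} if it has at least $n/2$ neighbors in $X$. Let $R_u$ be the set of strong vertices of $X_u$ and $\rho_u=|R_u|$.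

\begin{lemma}\label{lem:fibers}
\begin{enumerate}
\item[(a)] $|V_0|\ge n/2$.
\item[(b)] If $u\in V_0$, then $|F_u|\le1.02\,r$ and $\rho_u\ge0.98\,r$.
\item[(c)] If $u\ne v$ are in $V_0$, $I_u\subseteq X_u$, $I_v\subseteq X_v$ and $|I_u|,|I_v|\ge0.95\,r$, then $I_u$ and $I_v$ are adjacent in $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\sum_u|T_u|=|T|\le\varepsilon nr^\alpha$, at most $n/2$ indices have $|T_u|>2\varepsilon r^\alpha$.

(b) For $u\ne v$ the neighbors in $\mathcal F_u$ of the vertices of $X_v$ are distinct and lie in $A$, so $|X_v|\le|X_u|+|T_u|$; this also holds for $v=u$. Averaging over $v$ gives $r\le|X_u|+|T_u|$, so $|X_u|\ge r-2\varepsilon r^\alpha$ for $u\in V_0$. Averaging the inequality $|X_u|\le|X_v|+|T_v|$ over $v$ gives $|X_u|\le r+\varepsilon r^\alpha$. Hence, by \eqref{eq:basic}, $|F_u|\le r+3\varepsilon r^\alpha\le1.02\,r$ for $u\in V_0$. A vertex of $X_u$ that is not strong has more than $n-1-n/2\ge n/3$ neighbors in $T$, and the neighborhoods of vertices of $X_u$ are disjoint. So at most $3|T|/n\le3\varepsilon r^\alpha$ vertices of $X_u$ are not strong, and $\rho_u\ge r-5\varepsilon r^\alpha\ge0.98\,r$.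

(c) The set $I_u$ has $|I_u|$ distinct neighbors in $F_v$, the set $I_v$ lies in $F_v$, and $|I_u|+|I_v|\ge1.9\,r>|F_v|$.
\end{proof}

Part (c) is the analogue of \eqref{eq:majority}. It remains to find $\gamma n$ disjoint connected sets, each containing at least $0.95\,r$ vertices of its own $X_u$.

\subsection{Short paths across every split of a fiber}

As we remove connectors, the remaining graph must still be able to connect the next fiber. Lemma~\ref{lem:exp} concerns all subsets of $A$, which are too many to control under random deletions. We therefore extract from it a certificate of bounded size: for each way to split a fiber in two, a fixed family of many disjoint short paths across the split. A fiber has only about $r$ vertices in $A$, too few for Lemma~\ref{lem:exp} to see; this is the purpose of strong vertices, each of which brings $n/2$ private neighbors in $X$ to its side.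

A \emph{split} is a pair $(u,I)$ with $u\in V_0$ and $I\subseteq F_u$ such that both $I$ and $F_u\setminus I$ contain a strong vertex. Let $s(I)\ge1$ be the smaller of the numbers of strong vertices in $I$ and in $F_u\setminus I$. Put
\[
c_2=c_1\varepsilon/4,\qquad P_{u,I}=\lceil c_2\,n\,s(I)^\alpha\rceil .
\]
By Lemma~\ref{lem:fibers}(b) there are at most $n2^{1.02r}$ splits.

\begin{lemma}\label{lem:paths}
For every split $(u,I)$ there is a family $\mathcal P_{u,I}$ of exactly $P_{u,I}$ paths in $\Gamma$ from $I$ to $F_u\setminus I$ whose interiors lie in $A\setminus F_u$, are nonempty and pairwise disjoint, and have at most three vertices each.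
\end{lemma}

\begin{proof}
Write $s=s(I)$ and $I'=F_u\setminus I$.

\emph{Many paths.} Identify $I$ to one vertex and $I'$ to another. These two vertices are nonadjacent, because $F_u$ is independent. By Menger's theorem there is a set $\Phi_0\subseteq A\setminus F_u$ that meets every path from $I$ to $I'$ with interior outside $F_u$, together with $|\Phi_0|$ such paths whose interiors are pairwise disjoint. We show that $|\Phi_0|\ge c_2ns^\alpha$; as $|\Phi_0|$ is an integer, this gives $|\Phi_0|\ge P_{u,I}$. If $|\Phi_0|\ge sn/4$ we are done, since $s^\alpha\le s$ and $c_2<1/4$. So let $|\Phi_0|<sn/4$.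

Let $B$ be the set of vertices reachable from $I$ in $\Gamma-\Phi_0$, and let $D=A\setminus(B\cup\partial_\Gamma B)$. Then $\partial_\Gamma B\subseteq\Phi_0$. Every path from $I$ to $I'$ contains a subpath from $I$ to $I'$ with interior outside $F_u$, so $B\cap F_u=I$. The strong vertices $a\in R_u$ have pairwise disjoint sets of at least $n/2$ neighbors in $X$, joined to $a$ in $\Gamma$. If $a\in I$, such a neighbor outside $\Phi_0$ lies in $B$. If $a\in I'$, such a neighbor outside $\Phi_0$ is not in $B$, for otherwise $a\in B$, and it is not in $\partial_\Gamma B\subseteq\Phi_0$, so it lies in $D$. Hence $\mu(B),\mu(D)\ge sn/2-|\Phi_0|\ge sn/4\ge n/8$, and Lemma~\ref{lem:exp} gives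
\[
|\Phi_0|\ge|\partial_\Gamma B|\ge c_1\psi(sn/4)=c_1\varepsilon n(s/4)^\alpha=4^{1-\alpha}c_2ns^\alpha\ge c_2ns^\alpha .
\]

\emph{Short paths.} Keep $P_{u,I}$ of the paths and let $a,z_1,\dots,z_p,a'$ be one of them, with $a\in I$, $a'\in I'$ and $p\ge1$. Let $z_i$ be the last interior vertex with a $\Gamma$-neighbor $a^*$ in $I$; it exists because of $z_1$. The only neighbor of $z_p$ in $\mathcal F_u$ is $a'\in I'$, so $i<p$. Let $z_j$ with $j>i$ be the first later vertex with a $\Gamma$-neighbor $a^{**}$ in $I'$; it exists because of $z_p$. The vertices $z_{i+1},\dots,z_{j-1}$ have no $\Gamma$-neighbor in $F_u$. By \eqref{eq:fiber} and \eqref{eq:edges}, every vertex of $X\setminus F_u$ does have a $\Gamma$-neighbor in $F_u$, so these vertices lie in $T$. They are consecutive on a path of $\Gamma$ and $T$ is independent in $\Gamma$, so there is at most one of them. Replace the path by $a^*,z_i,\dots,z_j,a^{**}$. Its interior is part of the old interior and has at most three vertices.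
\end{proof}

We fix the families $\mathcal P_{u,I}$ once and for all. For $u\in V_0$, a set $C\subseteq A\setminus F_u$ is \emph{rich for $u$} if every family $\mathcal P_{u,I}$ with this $u$ contains at least $P_{u,I}/2$ paths whose interior lies in $C$.

\subsection{A random connector that uses no vertex often}

Let $u\in V_0$, let $C$ be rich for $u$, and put $H=\Gamma[F_u\cup C]$. By the minimax theorem, a well spread random connector exists once we can connect most of $R_u$ at cost $O(1/n)$ for any prices of bounded total. We build the connector by merging. Start with the singletons of $R_u$ and grow balls around all current sets at once. Richness forces each ball to have a large boundary, at least $b$ say, until it reaches another set. If $\varphi$ balls grow for time $t$, they absorb total weight at least $\varphi bt$, counted with multiplicity; once this exceeds the total weight available, two balls must compete for one vertex, and we merge through it.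

Fix a weight $w:V(H)\to\mathbb R_{\ge0}$ with $w=0$ on $F_u$ and $w(C)\le2$. For real $s\ge1$, an \emph{$s$-family} is a family $\mathcal K$ of pairwise disjoint sets, each connected in $H$ and each containing at least $s$ vertices of $R_u$. Write $\bigcup\mathcal K$ for the union of its members.

\begin{lemma}[Merging]\label{lem:merge}
Let $\mathcal K$ be an $s$-family with $\varphi\ge2$ members and let $b=\frac12c_2ns^\alpha$. Then there are an integer $\Delta\ge1$ and an $s$-family $\mathcal K'$ with $\varphi-\Delta$ members such that $\bigcup\mathcal K'\supseteq\bigcup\mathcal K$ and $w(\bigcup\mathcal K')\le w(\bigcup\mathcal K)+\dfrac{16\Delta}{b\varphi}$.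
\end{lemma}

\begin{proof}
Let $t=4/(b\varphi)$. We shall find $f\ge2$ members of $\mathcal K$ and a vertex set $Q$ with $w(Q)\le4(f-1)t$ such that the union of $Q$ with these members is connected in $H$. This suffices: replace these $f$ members and all further members that meet $Q$ by their union with $Q$. The result is an $s$-family, the number of members drops by some $\Delta\ge f-1$, and the weight grows by at most $4\Delta t$.

Let $\mathcal K=\{K_1,\dots,K_\varphi\}$, and let $d_i,d_i^-,B_i(\theta),g_i$ be the objects of Lemma~\ref{lem:ball} for $H$, $w$ and $K_i$.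

\emph{Case 1: $|\partial_HB_i(\theta)|<b$ for some $i$ and some $\theta\in[0,t)$.} Let $I=B_i(\theta)\cap F_u\supseteq K_i\cap R_u$ and take any $j\ne i$. Suppose that $K_j\cap R_u$ is disjoint from $I$. Then $(u,I)$ is a split with $s(I)\ge s$, and since $C$ is rich, at least $P_{u,I}/2\ge b$ paths of $\mathcal P_{u,I}$ lie in $H$. Each of them starts in $B_i(\theta)$ and ends outside it, so it contains a vertex of $\partial_HB_i(\theta)$. This vertex is not in $F_u$, because $w=0$ on $F_u$ while $w>0$ on the boundary by Lemma~\ref{lem:ball}(a); so it is an interior vertex. The interiors are disjoint, hence $|\partial_HB_i(\theta)|\ge b$, a contradiction. Thus $B_i(\theta)$ meets $K_j$: there is a path from $K_i$ to $K_j$ of cost at most $\theta<t$. Let $Q$ be the set of its vertices outside $K_i$, and $f=2$.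

\emph{Case 2: $|\partial_HB_i(\theta)|\ge b$ for all $i$ and all $\theta\in[0,t)$.} By Lemma~\ref{lem:ball}(c), $\sum_vg_i(v,t)\ge bt$ for each $i$, so
\[
\sum_v\sum_ig_i(v,t)\ge\varphi bt=4>2\ge\sum_vw(v).
\]
Choose $v$ with $\sum_ig_i(v,t)>w(v)$, and let $J=\{i:g_i(v,t)>0\}$. Each term is at most $w(v)$, so $|J|\ge2$. For $i\in J$, Lemma~\ref{lem:ball}(b) gives a path from $K_i$ to a neighbor of $v$ of cost $d_i^-(v)<t$. Let $Q$ consist of $v$ and, for each $i\in J$, the vertices of the $i$th path outside $K_i$. Then $Q\cup\bigcup_{i\in J}K_i$ is connected, and since $g_i(v,t)\le t$,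
\[
w(Q)\le|J|t+w(v)\le|J|t+\sum_{i\in J}g_i(v,t)\le2|J|t\le4(|J|-1)t .
\]
Take $f=|J|$.
\end{proof}

Halving the number of sets by Lemma~\ref{lem:merge} costs $O(1/b)$. If $b$ stayed of order $n$, the $\log_2\rho_u$ halvings would cost about $(\log r)/n$ in total, and we would lose a factor $\log r$ in the final bound. But after $k$ halvings a typical set is large, $b$ grows like $s^\alpha$, and since $\alpha>0$ the costs form a convergent series. As $b$ is governed by the smallest set, we discard the sets that stay small. This is why we obtain most of the fiber and not all of it. Put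
\begin{equation}\label{eq:K0}
s_k=\frac{2^{k/2}}{120}\quad(k\ge0),\qquad K_0=\frac{64}{c_2}\sum_{k\ge0}\min\bigl(1,s_k^{-\alpha}\bigr).
\end{equation}
The series converges because $s_k^{-\alpha}$ is a constant times $2^{-0.45k}$, so $K_0$ is an absolute constant, and $K_0\ge64/c_2\ge2$.

\begin{lemma}[Cheap connector]\label{lem:cheap}
For every weight $w$ as above there is a set $W$, connected in $H$, with $|W\cap R_u|\ge0.97\rho_u$ and $w(W)\le K_0/n$.
\end{lemma}

\begin{proof}
Write $\rho=\rho_u\ge1$. Start with the $1$-family of singletons $\{a\}$, $a\in R_u$, of weight $0$. We proceed in stages $k=0,1,2,\dots$, and stop as soon as the family has exactly one member. At the start of stage $k$ we have a $1$-family with at most $2^{-k}\rho$ members. In stage $k$ we first discard the members with fewer than $s_k$ vertices of $R_u$; their vertices stay in $H$ and may be used, and paid for, again. What remains is a $\max(1,s_k)$-family. Then we apply Lemma~\ref{lem:merge} with $s=\max(1,s_k)$ as long as the number of members exceeds $\max(1,2^{-k-1}\rho)$. If we have not stopped, stage $k$ ends with at most $2^{-k-1}\rho$ members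 and stage $k+1$ begins.

The members discarded in stage $k$ contain at most $2^{-k}\rho s_k=2^{-k/2}\rho/120$ vertices of $R_u$. Over all stages this is at most $\frac{\rho}{120}\cdot\frac1{1-2^{-1/2}}\le\frac{3.5}{120}\rho\le0.03\rho$. A vertex leaves the union of the family only when its member is discarded, so the union always contains at least $0.97\rho$ vertices of $R_u$. In particular the family is never empty, and the process stops at the latest in the first stage with $2^{-k-1}\rho\le1$. Let $W$ be the last member; then $|W\cap R_u|\ge0.97\rho$.

Let $b_k=\frac12c_2n\max(1,s_k)^\alpha$. In stage $k$ every application of Lemma~\ref{lem:merge} has $\varphi>2^{-k-1}\rho$, and the drops $\Delta$ add up to at most $2^{-k}\rho$. So the weight of the union grows by at most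
\[
\frac{16}{b_k}\cdot\frac{2^{-k}\rho}{2^{-k-1}\rho}=\frac{32}{b_k}=\frac{64}{c_2n}\min\bigl(1,s_k^{-\alpha}\bigr).
\]
Discarding does not increase the weight, so $w(W)\le K_0/n$.
\end{proof}

\begin{lemma}[Random connector]\label{lem:random}
Let $u\in V_0$ and let $C\subseteq A\setminus F_u$ be rich for $u$. There is a probability distribution on sets $W\subseteq F_u\cup C$ that are connected in $\Gamma$ and satisfy $|W\cap R_u|\ge0.97\rho_u$ and $|W\cap C|\le2K_0r$, such that $\Pr(v\in W)\le K_0/n$ for every $v\in C$.
\end{lemma}

\begin{proof}
If $\rho_u=1$, let $W=R_u$ with probability $1$. Let $\rho_u\ge2$. Then $(u,\{a\})$ is a split for $a\in R_u$, so richness gives $C\ne\emptyset$. Let $\mathcal S$ be the collection of sets $W$ with the properties in the first sentence of the statement, and let $p(W,v)=1$ if $v\in W$ and $0$ otherwise, for $v\in C$. Given a probability distribution $\omega$ on $C$, set $w=\omega+1/|A|$ on $C$ and $w=0$ on $F_u$; the added term makes small weight imply small size. Then $w(C)\le2$, and Lemma~\ref{lem:cheap} gives a connected $W$ with $|W\cap R_u|\ge0.97\rho_u$ and $w(W)\le K_0/n$. By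 \eqref{eq:basic}, $|W\cap C|\le|A|\,w(W)\le2K_0r$, so $W\in\mathcal S$, and $\sum_v\omega(v)p(W,v)\le w(W)\le K_0/n$. The minimax theorem gives the distribution.
\end{proof}

\subsection{Drawing the branch sets}\label{sub:draw}

Let
\begin{equation}\label{eq:gamma}
\gamma=\frac1{200K_0}\le\frac1{400},\qquad q=\lceil\gamma n\rceil\le2\gamma n ,
\end{equation}
and assume $r\le n^{1/4}$. We first reserve the $q$ fibers whose majorities will be connected. No connector may enter a reserved fiber other than its own, so paths through reserved fibers are lost; a random choice loses few of them. For $U\subseteq V(K^n)$ let $\mathcal F_U=\bigcup_{v\in U}\mathcal F_v$.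

\begin{lemma}\label{lem:U}
There is $U\subseteq V_0$ with $|U|=q$ such that for every split $(u,I)$ at most $P_{u,I}/4$ paths of $\mathcal P_{u,I}$ have an interior vertex in $\mathcal F_U$.
\end{lemma}

\begin{proof}
Put each element of $V_0$ into $U$ independently with probability $4\gamma$. Fix a split and let $P=P_{u,I}\ge c_2n$. For $v\in V_0$ let $a_v$ be the number of interior vertices of paths of the family that lie in $\mathcal F_v$. Since interiors are disjoint subsets of $A$, we have $a_v\le|F_v|\le1.02\,r$, and $\sum_va_v\le3P$. The number of paths with an interior vertex in $\mathcal F_U$ is at most $\sum_{v\in U}a_v$, a sum of independent variables in $[0,1.02\,r]$ with mean at most $12\gamma P$. As $48e\gamma\le48e/400<1/e$, Lemma~\ref{lem:tail} with $\kappa=12\gamma P$ and $t=P/4$ gives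
\[
\Pr\Bigl(\sum_{v\in U}a_v\ge P/4\Bigr)\le(48e\gamma)^{P/(4.08r)}\le e^{-P/(5r)}\le e^{-c_2n^{3/4}/5}.
\]
The sum over the at most $n2^{1.02n^{1/4}}$ splits is $o(1)$. Also $\mathbf E|U|=4\gamma|V_0|\ge2\gamma n$ and $\operatorname{Var}|U|\le\mathbf E|U|$, so Chebyshev's inequality gives $\Pr(|U|<\gamma n)\le\Pr(|U|<\frac12\mathbf E|U|)\le4/\mathbf E|U|\le2/(\gamma n)=o(1)$. For large $n$ some outcome has $|U|\ge q$ and the required property for all splits. Deleting surplus elements of $U$ preserves the property.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:few}]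
Let $U=\{u_1,\dots,u_q\}$ be as in Lemma~\ref{lem:U}. For each $u\in U$ and each $C$ rich for $u$ fix a distribution as in Lemma~\ref{lem:random}. We draw sets $W_1,W_2,\dots$ one after another. At step $i$ let
\[
C_i=A\setminus\Bigl(\mathcal F_U\cup\bigcup_{j<i}W_j\Bigr).
\]
If some family $\mathcal P_{u,I}$ with $u\in U$ has more than $P_{u,I}/4$ paths whose interior meets $\bigcup_{j<i}(W_j\cap C_j)$, the process \emph{fails} and we stop. Otherwise, since $W_j\subseteq F_{u_j}\cup C_j$, a path whose interior is not contained in $C_i$ meets $\mathcal F_U$ or $\bigcup_{j<i}(W_j\cap C_j)$ in its interior, and each family with $u\in U$ has at most $P_{u,I}/4$ paths of either kind. So $C_i$ is rich for $u_i$, and we draw $W_i\subseteq F_{u_i}\cup C_i$ from the fixed distribution.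

Fix a split $(u,I)$ with $u\in U$ and let $P=P_{u,I}$. Let $Z_i$ be the number of paths of the family whose interior meets $W_i\cap C_i$, with $Z_i=0$ if $W_i$ is not drawn. Since interiors are disjoint, $0\le Z_i\le|W_i\cap C_i|\le M:=2K_0r$. Here the shortness of the paths pays off: the interiors have at most $3P$ vertices, each vertex of $C_i$ lies in $W_i$ with probability at most $K_0/n$ given the earlier steps, and so the conditional expectation of $Z_i$ is at most $3PK_0/n$. These bounds add up to at most $\kappa=6\gamma K_0P=0.03P$. With $t=P/4$ we have $e\kappa/t=0.12\,e<1/e$, and Lemma~\ref{lem:tail} gives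
\[
\Pr\Bigl(\sum_iZ_i\ge P/4\Bigr)\le e^{-P/(4M)}\le\exp\Bigl(-\frac{c_2}{8K_0}n^{3/4}\Bigr).
\]
If the process fails, then $\sum_iZ_i>P/4$ for some split. A union bound over at most $n2^{1.02n^{1/4}}$ splits shows that for large $n$ the process succeeds with positive probability.

Take an outcome in which $W_1,\dots,W_q$ are all drawn. They are connected. They are pairwise disjoint: for $j<i$ the set $W_j$ avoids $C_i$ by definition, and it avoids $F_{u_i}$ because $W_j\subseteq F_{u_j}\cup C_j$ and $C_j\cap\mathcal F_U=\emptyset$. Finally $|W_i\cap X_{u_i}|\ge0.97\cdot0.98\,r\ge0.95\,r$, so the sets are pairwise adjacent by Lemma~\ref{lem:fibers}(c). Hence $\eta(L)\ge q\ge\gamma n$.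
\end{proof}

In both union bounds a probability of the form $e^{-\Omega(n/r)}$ has to beat $n2^{1.02r}$ splits. This is lost once $r$ is a large multiple of $\sqrt n$, so another argument is needed for many sheets.

\section{Many sheets: a dense minor from random spiders}\label{sec:medium}

\begin{proposition}\label{prop:medium}
If $n^{1/4}<r\le n^3$, then $\eta(L)\ge n$.
\end{proposition}

Two uniform random vertices of $X$ are adjacent with probability about $n/N=1/r$. So two sets that contain about $\sqrt r$ random vertices each are adjacent with constant probability. To make such a set connected we join its random vertices, the \emph{feet}, by paths, the \emph{legs}, to a common center. The legs of different spiders must be disjoint, so we need a random leg that uses no vertex often. By the minimax theorem it suffices to show that for any prices, some center reaches almost all of $X$ cheaply. We do not need all pairs of spiders to be adjacent: a minor of constant density on many more than $n\sqrt{\log n}$ vertices is enough for Theorem~\ref{thm:KT}. As in Section~\ref{sec:piece}, only the regularity of $L$ is used here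 and in Section~\ref{sec:large}; the fibers play no role.

\subsection{A cheap center}

If no center worked, every ball of the given radius would miss a hundredth of $X$. We would then carve $A$ into balls, each cut off at a radius where its boundary is small compared with its weight, and the union of these boundaries would be a separator too small for Lemma~\ref{lem:exp}. Let
\[
R=\frac{1600\log(2|A|)}{c_1\psi(N)} .
\]

\begin{lemma}\label{lem:center}
Let $r\ge25$. For every probability distribution $\omega$ on $A$ there are $x_0\in X$, a set $Y\subseteq X$ with $|Y|\ge0.99N$, and for each $y\in Y$ a path $P_y$ in $\Gamma$ from $y$ to $x_0$ with $\omega(P_y)\le R$, where the weight includes both ends.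
\end{lemma}

\begin{proof}
Suppose not: for every $x_0\in X$, fewer than $0.99N$ vertices of $X$ are joined to $x_0$ by a path of weight at most $R$. Let $\lambda=c_1\psi(N)/800$. Then $\lambda R/2=\log(2|A|)\ge1$, and $2\lambda\le N/200$ by \eqref{eq:basic}.

\emph{One ball.} Let $A'\subseteq A$ with $\mu(A')\ge\frac34N$. At most $2/R\le\lambda<\frac34N$ vertices have weight above $R/2$, so there is $x\in A'\cap X$ with $\omega(x)\le R/2$. Apply Lemma~\ref{lem:ball} to $H=\Gamma[A']$, $w=\omega$, $K=\{x\}$, and let
\[
V(\theta)=\frac1{|A|}+\int_0^\theta|\partial_HB(\xi)|\,d\xi\qquad(0\le\theta\le R/2).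
\]
The function $V$ is positive, continuous and piecewise linear, with $V'(\theta)=|\partial_HB(\theta)|$ except at finitely many points. By Lemma~\ref{lem:ball}(c), $V(R/2)/V(0)\le|A|+1\le2|A|$. If $|\partial_HB(\theta)|>\lambda V(\theta)$ held for all $\theta\in[0,R/2]$, then $\log\frac{V(R/2)}{V(0)}=\int_0^{R/2}\frac{V'}V>\lambda R/2=\log(2|A|)$, which is false. So there is $\theta\in[0,R/2]$ such that $B'=B(\theta)$ and $\Phi'=\partial_HB'$ satisfy, again by Lemma~\ref{lem:ball}(c),
\begin{equation}\label{eq:carve}
|\Phi'|\le\lambda\Bigl(\frac1{|A|}+\omega(B'\cup\Phi')\Bigr).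
\end{equation}
Every vertex of $B'$ is joined to $x$ by a path of weight at most $\omega(x)+\theta\le R$, so $\mu(B')<0.99N$ by our assumption.

\emph{Carving.} Let $A_1=A$. Given $A_j$ with $\mu(A_j)\ge\frac34N$, let $B_j,\Phi_j$ be the sets $B',\Phi'$ for $A'=A_j$, and put $A_{j+1}=A_j\setminus(B_j\cup\Phi_j)$. Stop if $\mu(B_j)\ge N/4$ or $\mu(A_{j+1})<\frac34N$. Each step removes a vertex, so we stop at some index $j\le|A|$. Let $\Phi=\bigcup_{i\le j}\Phi_i$. The sets $B_i\cup\Phi_i$ are disjoint, so summing \eqref{eq:carve} gives $|\Phi|\le\lambda(1+1)=2\lambda\le N/200$. Moreover $\partial_\Gamma B_i\subseteq\Phi$ for every $i$. Indeed, let $v\in\partial_\Gamma B_i$. If $v\in A_i$, then $v\in\Phi_i$. Otherwise $v\in B_k\cup\Phi_k$ for some $k<i$, and $v\in B_k$ is impossible, because $B_i\subseteq A_{k+1}$ and $B_k$ has no neighbor in $A_{k+1}$.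

\emph{The separator.} We choose $B$ with $\partial_\Gamma B\subseteq\Phi$ such that $B$ and $D=A\setminus(B\cup\partial_\Gamma B)$ both have $\mu\ge N/200$. If $\mu(B_j)\ge N/4$, let $B=B_j$; then $\mu(D)\ge N-0.99N-|\Phi|\ge N/200$. Otherwise $\mu(B_j)<N/4$ and $\mu(A_{j+1})<\frac34N$; let $B=\bigcup_{i\le j}B_i$. Since $A=B\cup\Phi\cup A_{j+1}$, we get $\mu(B)\ge N/4-|\Phi|\ge N/200$. Also $D\supseteq A_{j+1}$ and $\mu(A_{j+1})\ge\mu(A_j)-\mu(B_j)-|\Phi_j|\ge\frac34N-\frac14N-|\Phi|\ge N/200$. As $r\ge25$, we have $N/200\ge n/8$, and Lemma~\ref{lem:exp} yields $|\Phi|\ge c_1\psi(N/200)\ge c_1\psi(N)/200=4\lambda$. This contradicts $|\Phi|\le2\lambda$.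
\end{proof}

\subsection{Proof of Proposition~\ref{prop:medium}}

Let $n^{1/4}<r\le n^3$; for large $n$ we have $r\ge25$. Let $\mathcal S$ be the finite set of triples $\bigl(x_0,Y,(P_y)_{y\in Y}\bigr)$ with $x_0\in X$, $Y\subseteq X$, $|Y|\ge0.99N$ and $P_y$ a path in $\Gamma$ from $y$ to $x_0$. For such a triple $s$ and $v\in A$ let $p(s,v)=\frac1N|\{y\in Y:v\in P_y\}|$. For a probability distribution $\omega$ on $A$ and the triple from Lemma~\ref{lem:center}, $\sum_v\omega(v)p(s,v)=\frac1N\sum_{y\in Y}\omega(P_y)\le R$. The minimax theorem gives a distribution $\sigma$ on $\mathcal S$ under which $p(s,v)$ has mean at most $R$ for each $v$. Draw a triple from $\sigma$ and, independently, a uniform vertex $x\in X$, and let $P$ be the vertex set of $P_x$ if $x\in Y$ and $P=\emptyset$ otherwise. The property of $\sigma$ says that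
\begin{equation}\label{eq:spread}
\Pr(v\in P)\le R\qquad\text{for every }v\in A .
\end{equation}

\emph{Parameters.} Put $g=RN=\frac{1600}{c_1\varepsilon}\,r^{0.1}\log(2|A|)$. By \eqref{eq:spread} a random leg has at most $|A|R\le2g$ vertices on average. Since $2|A|\le4rn\le4n^4\le n^5$,
\begin{equation}\label{eq:g}
g\le C_1r^{0.1}\log n\quad\text{with }C_1=\frac{8000}{c_1\varepsilon},\qquad g^2\le C_1^2n^{0.6}\log^2n=o(n),\qquad|A|R^2\le\frac{2g^2}N .
\end{equation}
The last quantity bounds the probability that two independent legs meet. Let
\[
m=\bigl\lfloor\sqrt{r/10}\bigr\rfloor,\qquad\pi=\frac{m^2}r,\qquad h=\Bigl\lfloor\frac N{40g^2m}\Bigr\rfloor .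
\]
Here $m$ is the number of legs of a spider and $h$ the number of spiders; the total $hm\le N/(40g^2)$ is chosen so that a given leg meets a leg of another spider with probability at most $\frac1{20}$. Since $\frac12\sqrt{r/10}\le m\le\sqrt{r/10}$, we have $\frac1{40}\le\pi\le\frac1{10}$. Also $\frac N{40g^2m}\ge\frac{n\sqrt r}{40g^2}\ge4$ for large $n$ by \eqref{eq:g}, and therefore $h-1\ge\frac{n\sqrt r}{80g^2}$.

\emph{The spiders.} For $i\in[h]$ draw triples $\sigma_i=\bigl(x_0^i,Y_i,(P^i_y)_{y\in Y_i}\bigr)$ from $\sigma$, and for $i\in[h]$, $k\in[m]$ draw uniform vertices $x_{ik}\in X$, all independently. Let $P_{ik}$ be the vertex set of $P^i_{x_{ik}}$ if $x_{ik}\in Y_i$, and $P_{ik}=\emptyset$ otherwise. It is a function of $(\sigma_i,x_{ik})$ and satisfies \eqref{eq:spread}. A spider has many legs, so we cannot expect all of them to be untouched; we delete single legs. Call $(i,k)$ \emph{live} if $P_{ik}\ne\emptyset$ and $P_{ik}\cap P_{jl}=\emptyset$ for all $(j,l)$ with $j\ne i$. Let $W_i$ be the union of the sets $P_{ik}$ with $(i,k)$ live. The nonempty sets $W_i$ are pairwise disjoint, and they are connected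 because all legs of spider $i$ contain $x_0^i$.

\emph{One pair of feet.} Fix $(i,k)$ and $(j,l)$ with $i\ne j$, and let $E$ be the event that $x_{ik}$ and $x_{jl}$ are adjacent in $L$. We claim that
\begin{equation}\label{eq:pair}
\Pr\bigl(E,\ (i,k)\text{ and }(j,l)\text{ live}\bigr)\ge\frac{0.8}r .
\end{equation}
The event $E$ is rare, so every error term has to be small compared with $1/r$. We use repeatedly that a uniform vertex of $X$ is adjacent to a given vertex with probability less than $n/N=1/r$.

(1) The number of ordered pairs of adjacent vertices in $X$ is $N(n-1)$ minus the number of edges between $X$ and $T$, hence at least $N(n-1)-n|T|\ge0.98Nn$ by \eqref{eq:basic}. So $\Pr(E)\ge0.98/r$. We have $\Pr(x_{ik}\notin Y_i)\le0.01$, and given $(\sigma_i,x_{ik})$ the vertex $x_{jl}$ is still uniform, so $\Pr(E,\,x_{ik}\notin Y_i)\le0.01/r$. Exchanging the roles gives $\Pr(E,\,x_{jl}\notin Y_j)\le0.01/r$. Hence $\Pr(E,\,P_{ik}\ne\emptyset,\,P_{jl}\ne\emptyset)\ge0.96/r$.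

(2) The two legs themselves are correlated through $E$, so we bound their collision probability without $E$. They are independent, so by \eqref{eq:spread} and \eqref{eq:g},
\[
\Pr(P_{ik}\cap P_{jl}\ne\emptyset)\le\sum_{v\in A}\Pr(v\in P_{ik})\Pr(v\in P_{jl})\le\frac{2g^2}N=\frac{2g^2}n\cdot\frac1r\le\frac{0.06}r
\]
for large $n$. This step needs $g^2=o(n)$, which is where the upper bound on $r$ matters.

(3) Let $(j',l')\ne(j,l)$ with $j'\ne i$. Then $(\sigma_i,x_{ik},x_{jl})$ is independent of $(\sigma_{j'},x_{j'l'})$, also when $j'=j$, because $\sigma_j$ does not occur in the first tuple. Conditioning on $(\sigma_i,x_{ik})$ gives $\Pr(E,\,v\in P_{ik})\le R/r$. Hence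
\[
\Pr(E,\,P_{ik}\cap P_{j'l'}\ne\emptyset)\le\sum_{v\in A}\Pr(E,\,v\in P_{ik})\Pr(v\in P_{j'l'})\le\frac{|A|R^2}r\le\frac{2g^2}N\cdot\frac1r .
\]
There are at most $hm\le N/(40g^2)$ choices of $(j',l')$, so these events have total probability at most $0.05/r$. The same bound holds for collisions of $P_{jl}$ with the legs $P_{i'k'}$, where $i'\ne j$ and $(i',k')\ne(i,k)$.

If both legs are nonempty and none of the collisions in (2) and (3) occurs, then both pairs are live. Since $0.96-0.06-0.05-0.05\ge0.8$, this proves \eqref{eq:pair}.

\emph{One pair of spiders.} For $i<j$ let $e_{ij}$ be the number of $(k,l)\in[m]^2$ for which the event in \eqref{eq:pair} holds; so $\mathbf Ee_{ij}\ge0.8\pi$. For distinct $(k,l),(k',l')\in[m]^2$, the probability that $x_{ik}$ is adjacent to $x_{jl}$ and $x_{ik'}$ is adjacent to $x_{jl'}$ is at most $1/r^2$: if $k\ne k'$ and $l\ne l'$ the two events are independent, and if, say, $k=k'$, then given $x_{ik}$ the vertices $x_{jl},x_{jl'}$ are independent and uniform. So $\mathbf E\binom{e_{ij}}2\le\binom{m^2}2r^{-2}\le\pi^2/2$. For every integer $e\ge0$ the number $e-\binom e2$ is at most $1$,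 and it is $0$ for $e=0$. Therefore
\[
\Pr(e_{ij}\ge1)\ge\mathbf Ee_{ij}-\mathbf E\tbinom{e_{ij}}2\ge0.8\pi-\tfrac12\pi^2\ge0.7\pi .
\]
If $e_{ij}\ge1$, then $W_i$ and $W_j$ contain adjacent feet.

\emph{The minor.} By linearity of expectation, in some outcome at least $0.7\pi\binom h2$ pairs $W_i,W_j$ are nonempty and adjacent. The nonempty sets $W_i$ are the branch sets of a minor of $L$ with at most $h$ vertices and at least this many edges. Its average degree is at least
\[
0.7\pi(h-1)\ \ge\ \frac{0.7}{40}\cdot\frac{n\sqrt r}{80g^2}\ \ge\ \frac{n\,r^{0.3}}{5000\,C_1^2\log^2n}\ \ge\ \frac{n^{1.075}}{5000\,C_1^2\log^2n}\ \ge\ C_0n\sqrt{\log n}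
\]
for large $n$; the third inequality uses $r>n^{1/4}$. By Theorem~\ref{thm:KT} this minor, and hence $L$, has a $K^n$ minor. This proves Proposition~\ref{prop:medium}.

\section{Very many sheets: no small separator}\label{sec:large}

When $r$ is too large for step (2) above, the graph $\Gamma$ is so large compared with $n$ that the separator of Theorem~\ref{thm:AST}, of size about $n^2r^{1/2}$, is smaller than the $nr^{0.9}$ that expansion demands.

\begin{proposition}\label{prop:large}
If $r>n^3$, then $\eta(L)\ge n$.
\end{proposition}

\begin{proof}
Suppose that $\Gamma$ has no $K^n$ minor. Theorem~\ref{thm:AST} gives a partition $B,D,S$ of $A$ with no edge of $\Gamma$ between $B$ and $D$, with $|B|,|D|\le\frac23|A|$ and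
\[
|S|\le n^{3/2}(2rn)^{1/2}=\sqrt2\,n^2r^{1/2}=\sqrt2\,Nnr^{-1/2}\le\sqrt2\,Nn^{-1/2}.
\]
Then $|B|=|A|-|D|-|S|\ge\frac13|A|-|S|$, and the same holds for $|D|$. By \eqref{eq:basic}, for large $n$,
\[
\mu(B),\mu(D)\ge\tfrac13N-|S|-|T|\ge\bigl(\tfrac13-\sqrt2\,n^{-1/2}-1.01\varepsilon\bigr)N\ge N/4\ge n/8 .
\]
Since $\partial_\Gamma B\subseteq S$ and $D\subseteq A\setminus(B\cup\partial_\Gamma B)$, Lemma~\ref{lem:exp} gives $|S|\ge c_1\psi(N/4)\ge\frac{c_1\varepsilon}4nr^{0.9}$. Comparing with $|S|\le\sqrt2\,n^2r^{1/2}$ we get $r^{0.4}\le\frac{4\sqrt2}{c_1\varepsilon}n$, which contradicts $r^{0.4}>n^{1.2}$ for large $n$. So $\Gamma$, a subgraph of $L$, has a $K^n$ minor.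
\end{proof}

\begin{remark}
The last two sections explain why $\alpha$ is close to $1$. At the common boundary $r=n^3$, the bound $g^2=o(n)$ rests on the inequality $6(1-\alpha)<1$, and the contradiction in Proposition~\ref{prop:large} rests on $3(\alpha-\frac12)>1$. Both say $\alpha>\frac56$.
\end{remark}

\section{Completion of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $c=\min(\gamma,1/n_0)\le1$. If $n<n_0$, then $\eta(L)\ge1\ge cn$. If $n\ge n_0$, one of Propositions~\ref{prop:few}, \ref{prop:medium} and~\ref{prop:large} applies and gives $\eta(L)\ge\gamma n$ or $\eta(L)\ge n$.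
\end{proof}

Theorem~\ref{thm:B} follows because trees lift to disjoint copies of themselves, so that a minor of $G$ lifts to a minor of $L$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $h=\eta(G)$; we may assume $h\ge1$. Let $V_1,\dots,V_h$ be the branch sets of a $K^h$ minor of $G$, let $Q_i$ be a spanning tree of $G[V_i]$, and for $i<j$ let $e_{ij}$ be an edge of $G$ between $V_i$ and $V_j$. Let $L\in L_\ell(G)$.

The preimage in $L$ of a tree $Q\subseteq G$, that is, the fibers over its vertices with the matchings over its edges, consists of $\ell$ disjoint copies of $Q$, each with exactly one vertex in every fiber over $V(Q)$. This holds for a single vertex. If it holds for $Q$ and we attach a leaf $v$ at $u\in V(Q)$, then the perfect matching over $uv$ attaches exactly one vertex of $\mathcal F_v$ to each copy, at its vertex over $u$.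

Take the $\ell$ copies of each $Q_i$ as branch sets; these $h\ell$ sets are connected and pairwise disjoint. Let $e_{ij}=ab$ with $a\in V_i$ and $b\in V_j$. Each copy of $Q_i$ has exactly one vertex over $a$, and each copy of $Q_j$ has exactly one vertex over $b$, so the matching over $ab$ defines a perfect matching between the copies of $Q_i$ and the copies of $Q_j$. Let $L'$ be the graph whose vertices are the $h\ell$ copies and whose edges are given by these matchings. Numbering the copies of each $Q_i$ by $[\ell]$ identifies $L'$ with an $\ell$-lift of $K^h$, and $L'$ is a minor of $L$. By Theorem~\ref{thm:A}, $\eta(L)\ge\eta(L')\ge ch=c\,\eta(G)$.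
\end{proof}

\begin{thebibliography}{9}

\bibitem{AST} Alon, Seymour and Thomas, J. AMS 3 (1990), 801--808.

\bibitem{Kos} Kostochka, 1984.

\bibitem{MLG} \emph{Minors in lifts of graphs}, \texttt{https://www.cs.huji.ac.il/\textasciitilde nati/PAPERS/yotamd.pdf}.

\bibitem{Tho} Thomason, 1984.

\end{thebibliography}
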